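# A bipartite even graph on which Bob wins the graph grabbing game

## Two colors on a path and on a cycle

The first guess for today's question is "Alice wins". Here is the game.

A finite simple connected graph $G$ carries a weight function $w:V(G)\to\mathbb R^+\cup\{0\}$. Alice and Bob alternately take vertices one at a time, Alice first, and each collects the weights of the vertices taken. Taken vertices are removed. A move is allowed only if the remaining vertices still form a connected graph, so nobody may ever take a cutvertex of the current graph. The game ends when all vertices have been taken. Alice wins if she gets at least half of the total weight; otherwise Bob wins. A graph is **even** if it has an even number of vertices. We say that Alice can win on $G$ for a weight function if she has a strategy that wins however Bob plays.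

The conjecture to be decided, whose source is the paper "Graph grabbing game on graphs with forbidden subgraphs", reads: *if $G$ is a connected bipartite even graph, then for every weight function Alice can win the game on $G$.*

Let us see why one would believe it.

*Even paths.* Let $G$ be the path $v_1v_2\cdots v_{2k}$. Alice compares the total weight of the odd-indexed vertices with that of the even-indexed ones. Suppose the odd class is at least as heavy. She takes $v_1$. Both ends of the remaining path have even index, so Bob must take an even vertex. The vertex this exposes is odd; Alice takes it, and again both ends are even. Alice gets the whole odd class, at least half of the total. If the even class is heavier she starts with $v_{2k}$.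

*Even cycles.* Alice takes any vertex of the heavier color class. What remains is a path both of whose ends have the other color, and she continues as above.

*The star $K_{1,3}$.* Here the color classes have sizes $1$ and $3$, so Alice cannot plan to take one class. Let the center have weight $c$ and the leaves $a_1\ge a_2\ge a_3$. Alice takes the leaf $a_1$, Bob must take another leaf, and an edge is left, of which Alice takes the heavier end. Her first vertex is at least as heavy as Bob's first, and the same holds for the second. She wins.

More generally, Seacrest and Seacrest proved that on an even tree Alice can win for every weight function.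

Both hypotheses in the conjecture are needed. On the path with three vertices and weights $0,1,0$, Alice must take an end, Bob takes the middle vertex, and Alice gets nothing; so "even" cannot be dropped. For "bipartite", take a triangle $abc$ with a leaf attached to each vertex, calling the leaves $a',b',c'$; give weight $1$ to $a,b,c$ and $0$ to the leaves. All of $a,b,c$ are cutvertices, so Alice must take a leaf, say $a'$. Bob takes $a$, leaving the path $b'\,b\,c\,c'$. Alice must take an end, say $b'$; Bob takes $b$. Bob has $2$ of the total weight $3$.

This last example holds the seed of the construction. The guess is wrong, even for bipartite graphs.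

## Non-neighbors, and a criterion for Bob

Let $H$ be a bipartite graph with parts $X$ and $Y$, $|X|=|Y|=m$.

**Definition.** For $v\in V(H)$, let $M(v)$ be the set of vertices in the part opposite to $v$ that are *not* adjacent to $v$.

For example, let $H$ be the $6$-cycle with $x_i$ adjacent to $y_i$ and $y_{i+1}$, indices mod $3$. Then $M(x_i)=\{y_{i+2}\}$. In $K_{m,m}$ every $M(v)$ is empty.

**Definition.** $G(H)$ is obtained from $H$ by attaching to each $v\in V(H)$ one new leaf $v'$. Each $v\in V(H)$ has weight $1$ and each leaf has weight $0$.

The graph $G(H)$ is bipartite, it has $4m$ vertices, an even number, and its total weight is $2m$. For instance, if $H=K_2$ then $G(H)$ is a path on four vertices with weights $0,1,1,0$.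

**Theorem 1.** Let $r,\ell,h,s\ge1$ be integers such that, for both parts,

* (a) $|M(v)|\le r$ for every vertex $v$;
* (b) $|M(v)\setminus M(u)|\ge\ell$ for distinct $u,v$ in the same part;
* (c) $|(M(v)\cap M(w))\setminus M(u)|\le h$ for distinct $u,v,w$ in the same part;
* (d) there are no $s$ vertices in one part and $s$ vertices in the other such that all $s^2$ pairs are non-adjacent;
* (e) $g:=\ell-h-2s-1\ge1$ and $m\ge 4r+g+3$.

Then $G(H)$ is connected and Bob has a strategy collecting weight at least $m+g$. So Alice gets at most $m-g$, less than half, and Bob wins.

**Corollary 2 (the conjecture is false).** Let $m=69$, $D=\{0,1,4,9,15,22,32,34\}$, $X=\{x_i\}$, $Y=\{y_j\}$ with $i,j\in\mathbb Z_{69}$, and let $x_iy_j\in E(H)$ if and only if $j-i\notin D$. Then Bob wins on the $276$-vertex bipartite even graph $G(H)$.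

**Corollary 3.**

1. For every $g\ge1$ there is a $\{0,1\}$-weighted bipartite even graph on which Bob secures at least $g$ more than half of the total weight.
2. For every $\varepsilon>0$ there is a $\{0,1\}$-weighted bipartite even graph on which Bob secures at least a $\left(\frac{141}{250}-\varepsilon\right)$-fraction of the total weight.
3. In all these examples the weights can be made strictly positive and Bob still wins.

Nothing is claimed about whether $141/250$ is optimal. The hypotheses (a)–(e) look arbitrary now; we shall see each of them forced by the play.

## Leaves as locks

Fix $H$ and play on $G(H)$. A position is described by a pair $(C,U)$: $C\subseteq V(H)$ is the set of remaining vertices of $H$, and $U\subseteq C$ is the set of those remaining vertices whose leaf has been taken.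

Suppose $|C|\ge2$. A vertex $v\in C\setminus U$ is a cutvertex of the current graph, since removing it isolates $v'$ from the rest. So its leaf locks $v$. In particular, as long as $|C|\geq 2$, no leaf can outlive its vertex, and the current graph is $H[C]$ together with the leaves $v'$, $v\in C\setminus U$. The legal moves are exactly

* take a leaf $v'$ with $v\in C\setminus U$ (always legal);
* take $v\in U$ such that $H[C\setminus\{v\}]$ is connected.

Also $H[C]$ is connected, because the current graph is, and deleting leaves does not change that.

**Definition.** A vertex $v\in C$ is **cut** if $H[C\setminus\{v\}]$ is disconnected, and **noncut** otherwise.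

This notion refers to $H[C]$ only; leaves play no role in it. For instance, if $H[C]$ is a path $b\,c\,d$, then $c$ is cut and $b,d$ are noncut.

The number of remaining vertices is $|C|+|C\setminus U|=2|C|-|U|$. The game starts with $4m$ vertices, an even number, so

$$\text{it is Alice's turn if and only if } |U| \text{ is even.}\tag{1}$$

## The greedy reply, and the star at the end of $K_{m,m}$

The triangle suggests a strategy. At the start $U=\emptyset$, so Alice must take some leaf $v'$. If $v$ is noncut, Bob takes $v$, and $U=\emptyset$ again. As long as this goes on, Bob takes *every* vertex of $H$ that is taken.

It stops working exactly when Alice takes the leaf of a cut vertex. Watch this on $H=K_{m,m}$, $m\ge2$. Alice takes leaves of vertices of $X$ only. While at least two vertices of $X$ remain, each is noncut, so Bob takes them, until he has $m-1$ of them and one vertex $x\in X$ is left. Now $H[C]$ is a star with center $x$ and $m\ge2$ ends, so $x$ is cut. Alice takes $x'$. Bob may not take $x$, and all other vertices of $C$ are locked, so he must take a leaf $y'$ with $y\in Y$. Alice takes $y$, and the same position recurs with one end less. This repeats until $C=\{x,y\}$ and $U=\{x\}$ with Bob to move. If he takes $x$, Alice takes $y$. If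 he takes $y'$, each player gets one of $x,y$. Alice ends with $(m-1)+1=m$ vertices of $H$, Bob with $(m-1)+1=m$: exactly half for Alice, and she wins. For $m=2$ this is the $4$-cycle with a leaf at each vertex, small enough to replay on the board.

So once a cut vertex has been unlocked by Alice, Bob is the player who must give something away. We want to turn this around.

## Two cut vertices with their leaves gone

Suppose that $C\cap X=\{u,v\}$, that $u$ and $v$ are both cut, that all vertices of $C\cap Y$ are noncut, and that $U=\{u,v\}$. By (1) it is Alice's turn. She may not take $u$ or $v$, and every other vertex of $C$ still has its leaf. She has to take a leaf $y'$ with $y\in Y$; Bob takes $y$. Now *Alice* is the one giving vertices away, one per round, as long as $u$ and $v$ stay cut.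

A small instance: let $u,v$ have common neighbors $y_2,y_4$, let $y_1$ be adjacent to $u$ only and $y_3$ to $v$ only. Deleting $u$ isolates $y_1$ and deleting $v$ isolates $y_3$, so both are cut; deleting any one $y_i$ leaves a connected graph. Alice must take some $y_i'$ and Bob takes $y_i$. If Alice chose $y_1'$, then after Bob's move $u$ is noncut and she may take it. So Bob profits only for as long as both $u$ and $v$ keep private neighbors, and we want many of them. The elements of $M(v)\setminus M(u)$ are adjacent to $u$ and not to $v$; this is why (b) asks for at least $\ell$ of them.

How does Bob reach such a position? If $U=\{u\}$, $u$ cut, with Bob to move, he takes $v'$ himself. Why does this not work with three vertices $x_1,x_2,x_3$ left in $X$, all cut? If all three leaves are gone and $U=\{x_1,x_2,x_3\}$, then $|U|$ is odd and it is Bob's turn, so Bob is squeezed. With three or more vertices in $X$ he needs some cheap move, when all of $U$ consists of cut vertices of $X$. The choice is this: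

> take the leaf $y'$ of some $y\in Y$ whose *only* remaining neighbor is a vertex of $U$.

Alice may then take $y$. But $y$ was a common neighbor of no pair of remaining vertices of $X$, so connections between them are not harmed. If $u,v$ are the last two vertices of $X$, then such a $y$ can have been a private neighbor of $u$ only if it missed $v$ and every other vertex of $X$ present at the time; condition (c) says that there are few such $y$. Finally, Alice can obtain a vertex of $X$ only after taking its leaf at a moment when it was cut, and (d) will bound how often that happens.

The budget then is: Bob gets all of $X$ except the last two vertices and at most $2s-1$ that Alice gets, and he gets $\ell-h$ vertices of $Y$. In total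
$$(m-2-(2s-1))+(\ell-h)=m+g .$$
It remains to prove it.

## The play until Alice unlocks a cut vertex

We now prove Theorem 1. Let (a)–(e) hold.

**Step 0: $G(H)$ is connected.** Two vertices of $X$ have at least $m-2r>0$ common neighbors by (a) and (e), and every vertex of $Y$ has a neighbor since $r<m$. So $H$ is connected, and hence so is $G(H)$.

Say that Bob is **done** once he has collected at least $m+g$ vertices of $H$. Afterwards he plays arbitrarily. We look only at positions where Bob is not done, and shall have $|C|\ge2$ in all of them, so that the description of legal moves applies.

**Phase 1: the greedy reply.** While $U=\emptyset$ on Alice's turn, she must take some leaf $v'$. If $v$ is noncut, Bob takes $v$, and $U=\emptyset$ again. Phase 1 ends when Bob is done, or when Alice takes the leaf of a cut vertex. It must end in one of these ways, because every other round gives Bob a vertex of $H$. During Phase 1 only Bob takes vertices of $H$, so while he is not done, $2m-|C|\le m+g-1$, that is,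
$$|C|\ \ge\ m-g+1\ \ge\ 4r+4,\tag{2}$$
using (e). In particular $|C|\ge2$.

If Bob is done, the theorem holds. So suppose that Alice takes the leaf of a cut vertex while Bob is not done. Put $p=|C\cap X|$ and $q=|C\cap Y|$. All conditions are symmetric in the two parts, so we may name the parts so that $p\le q$. By (2), $q\ge 2r+2$.

**Lemma 4.** At this moment $2\le p\le r+1$.

*Proof.* The purpose is to show that cut vertices appear only when one side has become small. Suppose $p\ge r+2$, and let $z\in C$ be arbitrary. Any two vertices of $C\cap X$ have at least $q-2r\ge2$ common neighbors in $C$, hence at least one different from $z$. Each $y\in C\cap Y$ has at least $p-r\ge2$ neighbors in $C$, hence at least one different from $z$. So in $H[C\setminus\{z\}]$ all remaining vertices of $X$ are joined to one another through common neighbors, and each remaining vertex of $Y$ is joined to one of them. Thus $H[C\setminus\{z\}]$ is connected for every $z$ and no vertex is cut, a contradiction. So $p\le r+1$.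

If $p=0$, then $H[C]$ would be $q\ge2$ vertices without edges, but it is connected. If $C\cap X=\{x\}$, then every vertex of $C\cap Y$ is adjacent to $x$, so $q\le m-|M(x)|\le m-\ell$, where $|M(x)|\ge\ell$ by (b). All removed vertices of $H$ were taken by Bob, and their number is $2m-1-q\ge m+\ell-1\ge m+g$. So Bob is done, a contradiction. $\square$

Let $p_0\in[2,r+1]$ be this value of $p$. Phase 2 starts now, on Bob's turn, with $U$ consisting of the one cut vertex whose leaf Alice has just taken.

## Bob's five rules

From now on $p=|C\cap X|$ denotes the current value. It never increases.

**Definition.** For $x\in C\cap X$, let $P(x)$ be the set of $y\in C\cap Y$ whose only neighbor in $C$ is $x$.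

In the six-vertex example above, $P(u)=\{y_1\}$ and $P(v)=\{y_3\}$.

While $p\ge2$ and Bob is not done, he uses the first applicable rule:

* **R1.** If Alice's last move was taking a leaf $z'$ and $z$ is noncut, take $z$.
* **R2.** If $U\cap Y\neq\emptyset$, take a vertex of $U\cap Y$.
* **R3.** If some vertex of $U$ is noncut, take it.
* **R4.** If $p\ge3$: choose $x\in U$ and $y\in P(x)$, and take the leaf $y'$.
* **R5.** If $p=2$: then $U=\{u\}$ for some $u\in X$; take the leaf of the other vertex of $C\cap X$.

R1 is the greedy reply. R4 is the cheap move, and R2 takes back the offered vertex when Alice has left it. R5 passes the turn to Alice with both last vertices of $X$ unlocked. That these rules always make sense has to be proved.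

**Lemma 5.** In Phase 2, while Bob is not done and $p\ge2$:

* (i) every $y\in Y$ taken by Alice had its leaf taken by Bob under R4;
* (ii) any two distinct $u,v\in C\cap X$ have at least $2$ common neighbors in $C$; consequently all vertices of $C\cap Y$ are noncut, and $x\in C\cap X$ is cut if and only if $P(x)\ne\emptyset$;
* (iii) at Alice's turns $|U\cap Y|\le1$, and the element of $U\cap Y$, if any, had its leaf taken by Bob under R4;
* (iv) Bob's rules always give a legal move.

*Proof.* We use induction along the play. When Phase 2 starts, (i) holds trivially, because in Phase 1 Alice took only leaves.

**Step 1: (i) so far implies (ii) now.** This step shows that the remaining vertices of $X$ stay firmly tied together. Let $u,v\in C\cap X$ be distinct. Consider a $y\in Y$ taken by Alice. When Bob took $y'$ under R4, $y$ had exactly one neighbor in the set $C\cap X$ of that time. That set has only shrunk since, so $y$ has at most one neighbor in the present $C\cap X$. So $y\in M(u)\cup M(v)$. In other words, no common neighbor of $u$ and $v$ has been taken by Alice.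

Let $b$ be the number of vertices of $Y$ taken by Bob so far, Phase 1 included, and $a$ the number of vertices of $X$ taken by Alice so far. The latter were all taken in Phase 2, so $a+p\le p_0\le r+1$. Bob has taken $m-p-a$ vertices of $X$. He is not done, so $(m-p-a)+b\le m+g-1$, and therefore
$$b\ \le\ g-1+p+a\ \le\ g+r.$$
In $H$ the vertices $u$ and $v$ have $m-|M(u)\cup M(v)|\ge m-2r$ common neighbors, and of these only Bob has taken any, at most $b$. So at least
$$m-2r-(g+r)\ =\ m-3r-g\ \ge\ 2$$
of them are in $C$, by (e).

For the consequences, note that each $y\in C\cap Y$ has a neighbor in $C\cap X$, because $H[C]$ is connected and $|C|\ge2$. Remove one $y\in C\cap Y$: any two vertices of $C\cap X$ still have a common neighbor, and every other vertex of $C\cap Y$ still has its neighbor in $C\cap X$. The result is connected, so $y$ is noncut. Now remove one $x\in C\cap X$. At least one vertex of $X$ remains, since $p\ge2$, and the remaining ones are pairwise joined by common neighbors. A vertex of $C\cap Y$ outside $P(x)$ still has a neighbor; a vertex of $P(x)$ becomes isolated. So the result is connected if and only if $P(x)=\emptyset$.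

**Step 2: (iii) at Alice's turns, and (i) for her next move.** The purpose is to see that Alice never gets hold of a vertex of $Y$ that Bob did not offer under R4.

At the start of Phase 2, $U=\{z\}$ where $z$ is cut. By (ii), $z\in X$, so $U\cap Y=\emptyset$. Of Bob's rules, R1, R2 and R3 do not apply at this first move. R4 adds one vertex to $U\cap Y$, and R5 adds none. So (iii) holds at Alice's first turn in Phase 2.

Now consider any Alice turn with $U\cap Y\subseteq\{y^*\}$, where the leaf of $y^*$ was taken by Bob under R4. There are these possibilities for her move.

If she takes a vertex of $Y$, it is in $U\cap Y$, so it is $y^*$. This is what (i) requires, and now $U\cap Y=\emptyset$.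

If she takes a leaf $z'$ with $z\in Y$, then $z$ is noncut by (ii), so Bob takes $z$ by R1. After that $U\cap Y\subseteq\{y^*\}$ again, so (iii) holds at her next turn.

If she takes a vertex of $X$ or a leaf $z'$ with $z\in X$, then $U\cap Y\subseteq\{y^*\}$ is unchanged.

In the first and third cases look at Bob's answer. R1 (with $z\in X$), R2, R3 and R5 add nothing to $U\cap Y$. R4 is used only when R2 does not apply, that is, when $U\cap Y=\emptyset$, and it adds exactly one vertex, whose leaf Bob has taken under R4. So (iii) holds at Alice's next turn.

**Step 3: (iv).** R1 and R3 are legal because they take a noncut vertex of $U$; R2 is legal because vertices of $C\cap Y$ are noncut by (ii). Suppose R1–R3 do not apply. By (1), $|U|$ is odd on Bob's turn. So $U\neq\emptyset$, $U\subseteq X$, and all vertices of $U$ are cut. If $p\ge3$, take any $x\in U$; by (ii), $P(x)\ne\emptyset$. Any $y\in P(x)$ lies outside $U$, since $U\subseteq X$, so $y'$ is still there and taking it is legal. If $p=2$, then $U\subseteq C\cap X$ has odd size, so $|U|=1$, the other vertex of $C\cap X$ still has its leaf, and R5 is legal. $\square$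

## How many vertices of $X$ Alice can get

**Lemma 6.** Until Bob is done, at most $2s-1$ vertices of $X$ are taken by Alice at positions with $p\ge3$.

*Proof.* We first show that each such vertex was cut when Alice took its leaf, and then that many of these would produce the configuration forbidden in (d).

Let $x\in X$ be taken by Alice at a position with $p\ge3$. In Phase 1, each leaf taken by Alice, except the last one, is followed by Bob taking its vertex. So the leaf of $x$ was taken in Phase 2 or by Alice's last move of Phase 1. Bob takes leaves only under R4, where they belong to vertices of $Y$, and under R5, when $p=2$. As $p$ never increases, $x'$ was not taken by Bob. So Alice took it, while $p\ge3$. At that time $x$ was cut: for the last move of Phase 1 this is how the phase ended, and in Phase 2 Bob would otherwise have taken $x$ at once by R1.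

Now let $x_1,\dots,x_F$ be all vertices of $X$ whose leaf was taken by Alice, while $p\ge3$ and while the vertex was cut, from the last move of Phase 1 on, in order of time. By the previous paragraph it suffices to show $F\le 2s-1$. Let $C_i$ be the set $C$ at the time when $x_i'$ was taken. By Lemma 5(ii), $P(x_i)\ne\emptyset$ at that time, and we choose $y_i$ in it.

For $i<j$ we have $x_j\in C_j\cap X\subseteq C_i\cap X$ and $x_j\ne x_i$. The only neighbor of $y_i$ in $C_i$ is $x_i$. Hence
$$y_i \text{ is not adjacent to } x_j \quad\text{whenever } i<j.$$
Since $y_j$ is adjacent to $x_j$, it follows that $y_i\ne y_j$, so the $y_i$ are distinct. If $F\ge2s$, then the $s$ vertices $y_1,\dots,y_s$ and the $s$ vertices $x_{s+1},\dots,x_{2s}$ are pairwise non-adjacent, contradicting (d). $\square$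

## The last two vertices of $X$

The number $p$ decreases in steps of $1$, starts Phase 2 at $p_0\ge2$, and is $0$ when the game ends. So, unless Bob is done earlier, a position with $p=2$ occurs. Write $C\cap X=\{u,v\}$ there, and let $b$ be the current number of vertices of $Y$ taken by Bob.

**Lemma 7.** While $C\cap X=\{u,v\}$, Bob is not done, and $b<\ell-h$, both $u$ and $v$ are cut.

*Proof.* We find a surviving private neighbor of $u$. The set $M(v)\setminus M(u)$ has at least $\ell$ elements by (b). All of them are adjacent to $u$ and not to $v$. At most $b$ of them were taken by Bob.

Let $y$ be an element of this set taken by Alice. By Lemma 5(i), Bob took $y'$ under R4, hence at a time with $p\ge3$, and $y$ then had exactly one neighbor in $C\cap X$. This neighbor was $u$, since $u$ was in $C$ at that time and is adjacent to $y$. Let $\{u,v,w\}$ be the set $C\cap X$ when $p=3$. At the time of the R4 move, $C\cap X\supseteq\{u,v,w\}$, so $y$ is adjacent to neither $v$ nor $w$. Hence $y\in(M(v)\cap M(w))\setminus M(u)$. The vertex $w$ does not depend on $y$, so by (c) there are at most $h$ such $y$. (If $p_0=2$, then R4 is never used, and there are none.)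

So at least $\ell-b-h\ge1$ elements of $M(v)\setminus M(u)$ are still in $C$. They are adjacent to $u$ and not to $v$, so they belong to $P(u)$, and $u$ is cut by Lemma 5(ii). Exchanging $u$ and $v$, with the same $w$, shows that $v$ is cut. $\square$

**End of the proof of Theorem 1.** By Lemma 7, while Bob is not done and $b<\ell-h$, neither $u$ nor $v$ can be taken by anyone, so the game cannot end in this period. The game is finite, so the period ends. Since $u$ and $v$ stay throughout, it can only end because Bob is done or because $b\ge\ell-h$. (The latter may hold already when $p=2$ is reached.)

Suppose $b\ge\ell-h$, with $u,v$ still present. Then $m-2$ vertices of $X$ have been removed. Alice took none of them in Phase 1, and in Phase 2 she took them at positions with $p\ge3$, so at most $2s-1$ by Lemma 6. So Bob has at least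
$$\bigl(m-2-(2s-1)\bigr)+(\ell-h)\ =\ m+\ell-h-2s-1\ =\ m+g$$
vertices of $H$, that is, he is done. In every case Bob collects at least $m+g$ of the total weight $2m$. $\blacksquare$

## An explicit graph from distinct differences modulo $69$

To apply Theorem 1 we need sets $M(v)$ that are small compared with $m$ and overlap little. If any two vertices of the same part have at most one common non-neighbor, then (c) holds with $h=1$ and (d) with $s=2$. With these values, $g\ge1$ means $\ell\ge7$, and $\ell=7$ is obtained when every $|M(v)|=8$. So we look for $8$ residues all of whose differences are distinct.

**Proof of Corollary 2.** The positive differences of $D=\{0,1,4,9,15,22,32,34\}$, listed by the smaller element, are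
$$1,4,9,15,22,32,34;\quad 3,8,14,21,31,33;\quad 5,11,18,28,30;\quad 6,13,23,25;\quad 7,17,19;\quad 10,12;\quad 2.$$
These are $28$ distinct integers, all at most $34$. So the differences $d-d'$ with $d\ne d'$ in $D$ are distinct nonzero integers in $[-34,34]$. Since $69\ge2\cdot34+1$, they are also distinct mod $69$.

A vertex $x_i$ has $M(x_i)=\{y_{i+d}:d\in D\}$. If $y_j$ is a common non-neighbor of $x_i$ and $x_{i'}$ with $i\neq i'$, then $j-i=d$ and $j-i'=d'$ with $d,d'\in D$, and $d-d'=i'-i\ne0$. At most one pair $(d,d')$ satisfies this, and it determines $j=i+d$. Similarly $M(y_j)=\{x_{j-d}:d\in D\}$, and $i=j-d=j'-d'$ with $j\ne j'$ gives $d-d'=j-j'\ne0$, which again has at most one solution. So two distinct vertices of the same part have at most one common non-neighbor.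

Therefore $|M(v)|=8$, so (a) holds with $r=8$; $|M(v)\setminus M(u)|\ge 8-1$, so (b) holds with $\ell=7$; (c) holds with $h=1$ and (d) with $s=2$. Then $g=7-1-4-1=1$ and $4r+g+3=36\le69$, which is (e). By Theorem 1, Bob collects at least $70$ of the total weight $138$ on this graph with $4\cdot69=276$ vertices. $\square$

The conjecture is thus disproved.

## Margins of any size, a fixed fraction, and positive weights

**Proof of Corollary 3(1).** We use the same construction with more residues. Let $r=g+7\ge8$, $D=\{2^0,2^1,\dots,2^{r-1}\}$ and $m=2^r$. Define $H$ over $\mathbb Z_m$ as in Corollary 2. An integer $2^a-2^b$ with $a\ne b$ determines $(a,b)$: if it is positive, it equals $2^b(2^{a-b}-1)$ with an odd second factor, so the exact power of $2$ dividing it gives $b$, and then $a$ follows; if it is negative, apply this to its opposite. All these integers lie strictly between $-2^{r-1}$ and $2^{r-1}$. Any two of them differ by less than $2^r$, so they are distinct mod $2^r$; for the same reason none is $0$ mod $2^r$. As in Corollary 2, two vertices of the same part have at most one common non-neighbor, and (a)–(d) hold with this $r$, $\ell=r-1$, $h=1$, $s=2$. Then $\ell-h-2s-1=r-7=g$, and $4r+g+3=5r-4\le2^r=m$: at $r=8$ this says $36\le256$, and raising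 $r$ by $1$ adds $5$ on the left and more on the right. So (e) holds, and by Theorem 1 Bob gets at least $m+g$ of the total weight $2m$. $\square$

For a fixed fraction we need $g$ proportional to $m$, so the sets $M(v)$ must have linear size. A random $H$ does this. If pairs are non-adjacent with probability $\delta$, one expects $\ell-h\approx\bigl(\delta(1-\delta)-\delta^2(1-\delta)\bigr)m=\delta(1-\delta)^2m$, while (e) needs room for $4\delta+\delta(1-\delta)^2<1$. The value $\delta=\frac15$ satisfies this, with left-hand side $0.928$.

We recall Hoeffding's inequality for a binomial variable $S$ with $m$ trials and success probability $\pi$: $\Pr(|S-\pi m|\ge\eta m)\le2e^{-2\eta^2m}$.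

**Proof of Corollary 3(2).** Fix $\eta>0$ with $4\eta<0.05$. Make each pair in $X\times Y$ non-adjacent independently with probability $\frac15$.

*Conditions (a)–(c).* For distinct $u,v,w$ in one part, $|M(v)|$, $|M(v)\setminus M(u)|$ and $|(M(v)\cap M(w))\setminus M(u)|$ are binomial with $m$ trials, one for each vertex of the other part, and success probabilities
$$\tfrac15,\qquad \tfrac15\cdot\tfrac45=\tfrac4{25},\qquad \tfrac15\cdot\tfrac15\cdot\tfrac45=\tfrac4{125}.$$
There are $O(m^3)$ such variables. By Hoeffding's inequality and a union bound, with probability tending to $1$ as $m\to\infty$ none deviates from its mean by $\eta m$ or more. Then, the variables being integers, (a)–(c) hold with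
$$r=\lfloor(\tfrac15+\eta)m\rfloor,\qquad \ell=\lceil(\tfrac4{25}-\eta)m\rceil,\qquad h=\lfloor(\tfrac4{125}+\eta)m\rfloor .$$

*Condition (d).* Let $s=\lceil2\log_5m\rceil+1$. There are at most $m^{2s}$ choices of $s$ vertices in each part, and each is completely non-adjacent with probability $5^{-s^2}$. So the expected number of forbidden configurations is at most
$$m^{2s}5^{-s^2}=5^{\,s(2\log_5m-s)}\le5^{-s}\to0,$$
because $s\ge2\log_5m+1$. By Markov's inequality, (d) holds with probability tending to $1$. So for large $m$ there is a graph satisfying (a)–(d), and $r,\ell,h,s\ge1$.

*Condition (e).* We have $\ell-h\ge(\frac{16}{125}-2\eta)m$, and $2s+1\le\eta m$ for large $m$. Also $\ell-h\le(\frac{16}{125}-2\eta)m+2$ from the rounding, and $2s+1\ge2$. Hence, for large $m$,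
$$(\tfrac{16}{125}-3\eta)m\ \le\ g=\ell-h-2s-1\ \le\ \tfrac{16}{125}m .$$
Here $\frac{16}{125}-3\eta>0.128-0.0375>0$, so $g\ge1$ for large $m$. Finally
$$4r+g+3\ \le\ (\tfrac45+\tfrac{16}{125}+4\eta)m+3\ =\ (0.928+4\eta)m+3\ \le\ m$$
for large $m$, since $0.928+4\eta<0.978$.

Theorem 1 gives Bob at least $m(1+\frac{16}{125}-3\eta)$ of the total weight $2m$, a fraction of at least $\frac{141}{250}-\frac{3\eta}2$. Given $\varepsilon>0$, choose $\eta$ with also $\frac{3\eta}2\le\varepsilon$. $\square$

**Proof of Corollary 3(3).** Give every leaf weight $\theta\in(0,g/m)$ instead of $0$, and let Bob use the same strategy. The strategy and its analysis never looked at the weights of the leaves: Bob still collects at least $m+g$ vertices of $H$. The new total weight is $2m+2m\theta$, and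
$$m+g\ >\ m+m\theta ,$$
which is half of it. So Bob still wins. This uses only the conclusion of Theorem 1, so it applies to all the examples above. For the $276$-vertex graph of Corollary 2, where $g=1$ and $m=69$, any $\theta$ with $0<\theta<\frac1{69}$ will do. $\square$
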